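\title{Analytic P-ideals with additivity strictly between $\operatorname{add}(\mathcal N)$ and $\mathfrak b$}

\begin{abstract}
The additivity $\operatorname{add}^*(\mathcal I)$ of an ideal $\mathcal I$ on $\omega$ is the least size of a subfamily of $\mathcal I$ that has no upper bound in $\mathcal I$ modulo finite sets. For analytic P-ideals that are not countably generated it lies between $\operatorname{add}(\mathcal N)$ and $\mathfrak b$, and both values occur. We show that ZFC, if consistent, does not prove that these are the only values: there is an explicitly defined $F_{\sigma\delta}$ P-ideal $\mathcal I$ such that $\operatorname{add}(\mathcal N)=\aleph_1<\operatorname{add}^*(\mathcal I)=\aleph_2<\mathfrak b=\mathfrak c=\aleph_3$ in a ccc forcing extension. More generally, we define $F_{\sigma\delta}$ P-ideals $\mathcal I_x$ $(x\in2^\omega)$ whose additivities can be assigned independently of each other by ccc forcing. The ideals consist of narrow sets in a sequence of rapidly growing finite columns, and the growth is chosen so that the natural poset adding an upper bound is linked strongly enough to keep $\operatorname{add}(\mathcal N)$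 small.
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The additivity of an ideal}

Throughout, an \emph{ideal} on $\omega$ is a proper ideal of subsets of $\omega$ that contains all finite sets. It is \emph{analytic} ($F_{\sigma\delta}$, Borel) if it is an analytic ($F_{\sigma\delta}$, Borel) subset of $2^\omega\cong\mathcal P(\omega)$, and it is \emph{tall} if every infinite subset of $\omega$ has an infinite subset in the ideal. Ideals on other countably infinite sets are transferred to $\omega$ along a fixed bijection. We write $A\subseteq^*B$ if $A\setminus B$ is finite, and $\forall^\infty n$ for ``for all but finitely many $n$''. A natural number $m$ is identified with the set $\{0,\dots,m-1\}$.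

Call a family $\mathcal A\subseteq\mathcal I$ \emph{bounded} if there is $B\in\mathcal I$ with $A\subseteq^*B$ for all $A\in\mathcal A$. Finite families are bounded by their union, and $\mathcal I$ is a \emph{P-ideal} if every countable family is bounded. The \emph{additivity}
$$\operatorname{add}^*(\mathcal I)=\min\{|\mathcal A|:\mathcal A\subseteq\mathcal I\text{ is not bounded}\}$$
measures how far this closure property extends. To make it well defined we consider only ideals that are not countably generated. A countably generated P-ideal has the form $\{A:A\subseteq^*X\}$, where $X$ bounds the generators, and then every family is bounded. Conversely, if $\mathcal I$ itself is bounded by $X$, then $\mathcal I=\{A:A\subseteq^*X\}$. So a P-ideal fails to be countably generated exactly when it has an unbounded subfamily, and in that case its additivity is uncountable.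

Two classical cardinals serve as yardsticks. For $f,g\in\omega^\omega$ write $f\le^*g$ if $\forall^\infty n\ f(n)\le g(n)$. The \emph{bounding number} $\mathfrak b$ is the least size of a subset of $\omega^\omega$ with no $\le^*$-upper bound; it is a regular cardinal. The cardinal $\operatorname{add}(\mathcal N)$ is the least size of a family of Lebesgue null sets whose union is not null. We use the inequalities $\aleph_1\le\operatorname{add}(\mathcal N)\le\mathfrak b\le\mathfrak c=2^{\aleph_0}$ and a combinatorial description of $\operatorname{add}(\mathcal N)$. A \emph{slalom} is a sequence $S=\langle S(n):n\in\omega\rangle$ of finite subsets of $\omega$. It \emph{localizes} $x\in\omega^\omega$, written $x\in^*S$, if $\forall^\infty n\ x(n)\in S(n)$; the negation $x\notin^*S$ says that $x(n)\notin S(n)$ for infinitely many $n$. The slalom $S$ has \emph{width} $h\in\omega^\omega$ if $|S(n)|\le h(n)$ for all $n$.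

\begin{theorem}[Bartoszy\'nski, 1984; see {\cite[\S2.3]{BJ}}]\label{thm:bart}
Let $h:\omega\to\omega\setminus\{0\}$ satisfy $h(n)\to\infty$. Then $\operatorname{add}(\mathcal N)$ is the least size of a set $F\subseteq\omega^\omega$ such that no slalom of width $h$ localizes every member of $F$.
\end{theorem}

These two cardinals enclose the additivity of every analytic P-ideal; the proof is in Section~\ref{sec:interval}.

\begin{theorem}\label{thm:C}
ZFC proves that $\operatorname{add}(\mathcal N)\le\operatorname{add}^*(\mathcal I)\le\mathfrak b$ for every analytic P-ideal $\mathcal I$ that is not countably generated.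
\end{theorem}

Both ends of the interval are attained by simple ideals on $\omega\times\omega$. For $A\subseteq\omega\times\omega$ let $A(n)=\{y:(n,y)\in A\}$ be the $n$th \emph{column} of $A$. A set with finite columns is the same thing as a slalom, and
\begin{equation}\label{eq:columns}
\text{if all columns of $A$ are finite, then }A\subseteq^*B\iff\forall^\infty n\ A(n)\subseteq B(n).
\end{equation}

\begin{example}\label{ex:b}
Let $\mathcal I$ be the $F_{\sigma\delta}$ ideal of all $A\subseteq\omega\times\omega$ with finite columns. For $A\in\mathcal I$ let $f_A(n)$ be the least $m$ with $A(n)\subseteq m$, and for $g\in\omega^\omega$ let $B_g=\{(n,y):y<g(n)\}\in\mathcal I$. By \eqref{eq:columns}, $f_A\le^*g$ implies $A\subseteq^*B_g$, and $B_g\subseteq^*A$ implies $g\le^*f_A$. The first implication shows that families of size less than $\mathfrak b$ are bounded, the second that $\{B_g:g\in F\}$ is unbounded when $F$ is $\le^*$-unbounded. So $\mathcal I$ is a P-ideal, it is not countably generated, and $\operatorname{add}^*(\mathcal I)=\mathfrak b$.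
\end{example}

\begin{example}\label{ex:addN}
Let $\mathcal J$ be the $F_{\sigma\delta}$ ideal of all $A\subseteq\omega\times\omega$ with finite columns and $|A(n)|/(n+1)\to0$. It is a P-ideal: given $A_0\subseteq A_1\subseteq\cdots$ in $\mathcal J$, choose $N_0<N_1<\cdots$ with $|A_j(n)|\le(n+1)/(j+1)$ for $n\ge N_j$; the set with columns $A_j(n)$ for $N_j\le n<N_{j+1}$ is a bound. The graph of any $f\in\omega^\omega$ is in $\mathcal J$. If $B\in\mathcal J$ almost contains the graphs of all $f\in F$, then $B$, with finitely many columns emptied, is a slalom of width $n+1$ localizing $F$. By Theorem~\ref{thm:bart}, $\mathcal J$ has an unbounded family of size $\operatorname{add}(\mathcal N)$, and with Theorem~\ref{thm:C} we get $\operatorname{add}^*(\mathcal J)=\operatorname{add}(\mathcal N)$.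
\end{example}

According to \cite{CFI}, only three distinct additivities of Borel (analytic) ideals are known, namely $\omega$, $\operatorname{add}(\mathcal N)$ and $\mathfrak b$; here ``distinct'' means distinct as cardinal invariants, that is, different in some model of ZFC. The value $\omega$ is excluded for P-ideals. Question~6.21 of \cite{CFI} asks whether the additivity of every analytic P-ideal equals $\operatorname{add}(\mathcal N)$ or $\mathfrak b$. An analytic ideal is given by an analytic definition, which is interpreted in every model of ZFC, so the precise form of the question is this.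

\begin{quote}
\emph{Does ZFC prove that $\operatorname{add}^*(\mathcal I)=\operatorname{add}(\mathcal N)$ or $\operatorname{add}^*(\mathcal I)=\mathfrak b$ for every analytic P-ideal $\mathcal I$ on $\omega$ that is not countably generated?}
\end{quote}

A negative answer consists of a model of ZFC and such an ideal in it whose additivity differs from both cardinals. The proof of Theorem~\ref{thm:C} suggests why one might expect a positive answer. It bounds a family in two steps: first it dominates the rates at which the members of the family become small, which is a matter of $\mathfrak b$, and then it localizes their finite pieces by a slalom, which is a matter of $\operatorname{add}(\mathcal N)$. In Example~\ref{ex:b} the second step is not needed, and in Example~\ref{ex:addN} it is needed in full strength. A positive answer would say that there is nothing in between. The ideals of this paper ask for an intermediate task: localizing functions that lie below a fixed bound $a_n$.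

\subsection{Results}

The answer is negative, assuming that ZFC is consistent. Define recursively
\begin{equation}\label{eq:scaleA}
\pi(n)=2^{\sum_{i<n}a_i},\qquad M_n=(n+2)\,\pi(n)^{n+1},\qquad a_n=M_n^{\,n+1},
\end{equation}
let $D=\{(n,y):n\in\omega,\ y<a_n\}$, identified with $\omega$ by listing the columns one after another, and put
$$\mathcal I=\{A\subseteq D:\ \forall\varepsilon>0\ \forall^\infty n\ \ |A(n)|\le M_n^{\varepsilon n}\}.$$

\begin{theorem}\label{thm:A}
The set $\mathcal I$ is a tall $F_{\sigma\delta}$ P-ideal with a recursive definition, and it is not countably generated. Every model of $\mathrm{ZFC}+\mathrm{GCH}$ has a ccc forcing extension in which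
$$\operatorname{add}(\mathcal N)=\aleph_1<\operatorname{add}^*(\mathcal I)=\aleph_2<\mathfrak b=\mathfrak c=\aleph_3 .$$
Hence ZFC, if consistent, does not prove that the additivity of every analytic, not countably generated P-ideal is $\operatorname{add}(\mathcal N)$ or $\mathfrak b$.
\end{theorem}

The same method handles continuum many ideals at once.

\begin{theorem}\label{thm:B}
There are $F_{\sigma\delta}$ P-ideals $\mathcal I_x$ $(x\in2^\omega)$, not countably generated and uniformly defined from $x$, such that the following holds. Let $\lambda=\lambda^{<\lambda}$ be regular uncountable, let $\mu\le\lambda$ be regular uncountable, let $K\subseteq2^\omega$, and for $x\in K$ let $\kappa_x$ be any regular cardinal with $\mu\le\kappa_x\le\lambda$. Then some ccc poset forces $\operatorname{add}(\mathcal N)=\mu$, $\mathfrak b=\mathfrak c=\lambda$ and $\operatorname{add}^*(\mathcal I_x)=\kappa_x$ for all $x\in K$.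
\end{theorem}

By Theorem~\ref{thm:C}, Theorem~\ref{thm:B} realizes additivities throughout the only possible interval. The restriction to regular $\kappa_x$ loses nothing, since $\kappa=\operatorname{add}^*(\mathcal I)$ is always regular: otherwise an unbounded family of size $\kappa$ is a union of $\operatorname{cf}(\kappa)<\kappa$ families of size less than $\kappa$, each of these has a bound, and a bound of these bounds is a bound of the whole family. Section~\ref{sec:cor} draws consequences for the number of distinct additivities.

\subsection{The method}

Consider the model of Theorem~\ref{thm:A}. Making cardinals large is routine: a finite support iteration of length $\omega_3$ adds dominating reals, which gives $\mathfrak b=\aleph_3$, and adds a bound to every subfamily of $\mathcal I$ of size $\aleph_1$, which gives $\operatorname{add}^*(\mathcal I)\ge\aleph_2$. The work lies in keeping cardinals small. We first add Cohen reals. They provide a family of $\aleph_2$ functions below $\langle a_n\rangle$ and a family of $\aleph_1$ functions in $\omega^\omega$, neither of which is localized by a narrow slalom, and both families must stay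 unlocalized through the iteration. The first family then witnesses $\operatorname{add}^*(\mathcal I)\le\aleph_2$, as the graphs did in Example~\ref{ex:addN}; it survives because the posets that add bounds have size only $\aleph_1$. The second family witnesses $\operatorname{add}(\mathcal N)=\aleph_1$. Here the size of the posets gives nothing, and this is where the recursion \eqref{eq:scaleA} enters. A condition of the bounding poset decides the first $n$ columns of the bound and promises to cover finitely many sets from then on. There are at most $\pi(n)$ ways to decide the first $n$ columns, since the columns are finite, while up to $M_n$ promises can be kept at once, and $M_n$ is much larger than $\pi(n)$. A counting argument, carried out by hand for $n=1$ in Section~\ref{sub:level}, shows that such a poset cannot add a slalom of width $\pi(n)$ that localizes more than a slightly wider slalom of the ground model already does.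

\section{The interval from $\operatorname{add}(\mathcal N)$ to $\mathfrak b$}\label{sec:interval}

A \emph{submeasure} on $\omega$ is a function $\varphi:\mathcal P(\omega)\to[0,\infty]$ with $\varphi(\emptyset)=0$, $\varphi(A)\le\varphi(A\cup B)\le\varphi(A)+\varphi(B)$ and $\varphi(\{n\})<\infty$. It is \emph{lower semicontinuous} if $\varphi(A)=\lim_n\varphi(A\cap n)$ for all $A$. Such a $\varphi$ is countably subadditive: the finite set $n\cap\bigcup_kA_k$ is covered by finitely many $A_k$, so its submeasure is at most $\sum_k\varphi(A_k)$, and we let $n\to\infty$. By Solecki's theorem \cite{Sol}, every analytic P-ideal has the form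
$$\operatorname{Exh}(\varphi)=\{A\subseteq\omega:\lim_m\varphi(A\setminus m)=0\}$$
for a lower semicontinuous submeasure $\varphi$. For the rest of this section $\mathcal I=\operatorname{Exh}(\varphi)$ is an analytic P-ideal that is not countably generated.

\begin{proof}[Proof of Theorem~\ref{thm:C}, lower bound]
Let $\mathcal A\subseteq\mathcal I$ with $|\mathcal A|<\operatorname{add}(\mathcal N)$. For $A\in\mathcal A$ let $f_A(j)=\min\{m:\varphi(A\setminus m)\le4^{-j}\}$. Since $|\mathcal A|<\mathfrak b$, there is a strictly increasing $f$ with $f_A\le^*f$ for all $A\in\mathcal A$. Put $J_j=[f(j),f(j+1))$. Code finite sets by integers and apply Theorem~\ref{thm:bart} with $h(j)=j+1$ to the functions $j\mapsto A\cap J_j$. This gives families $S(j)$ of at most $j+1$ finite sets such that, for each $A\in\mathcal A$, $A\cap J_j\in S(j)$ for almost all $j$. Let $S'(j)$ consist of those $b\in S(j)$ with $b\subseteq J_j$ and $\varphi(b)\le4^{-j}$, and let $B=\bigcup_j\bigcup S'(j)$. By countable subadditivity,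
$$\varphi(B\setminus f(j))\le\sum_{k\ge j}(k+1)4^{-k}\longrightarrow0,$$
so $B\in\mathcal I$. Let $A\in\mathcal A$. For almost all $j$ we have $A\cap J_j\in S(j)$ and $f_A(j)\le f(j)$; the latter gives $\varphi(A\cap J_j)\le\varphi(A\setminus f_A(j))\le4^{-j}$, so $A\cap J_j\in S'(j)$ and $A\cap J_j\subseteq B$. Hence $A\subseteq^*B$.
\end{proof}

For the upper bound we want to code a function $f$ into a set $A_f\in\mathcal I$ in such a way that every bound of $A_f$ computes a $\le^*$-bound of $f$. The natural code places, beyond $f(j)$, a finite set whose submeasure is small enough to keep $A_f$ in the ideal and yet at least some $\delta'_j>0$ that does not depend on $f$. The existence of such sets is the one place where we use that $\mathcal I$ is not countably generated.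

\begin{lemma}\label{lem:blocks}
For every $\delta>0$ there is $\delta'\in(0,\delta]$ such that for every $m$ some finite $a\subseteq\omega\setminus m$ has $\delta'\le\varphi(a)\le\delta$.
\end{lemma}

\begin{proof}
Suppose this fails for $\delta$, and let $U=\{n:\varphi(\{n\})\le\delta/2\}$. We show $\mathcal I=\{A:A\subseteq^*U\}$, which contradicts the assumption on $\mathcal I$.

Fix $\delta'\in(0,\delta/2]$ and take $m$ such that no finite $a\subseteq\omega\setminus m$ has $\varphi(a)\in[\delta',\delta]$. By induction on $|a|$, every finite $a\subseteq U\setminus m$ has $\varphi(a)<\delta'$: this holds for $a=\emptyset$, and if $\varphi(a)<\delta'$ and $n\in U\setminus m$, then $\varphi(a\cup\{n\})<\delta'+\delta/2\le\delta$, so $\varphi(a\cup\{n\})<\delta'$ because the interval $[\delta',\delta]$ is excluded. Lower semicontinuity gives $\varphi(U\setminus m)\le\delta'$. As $\delta'$ was arbitrary, $U\in\mathcal I$, and so every $A\subseteq^*U$ is in $\mathcal I$. Conversely, if $A\in\mathcal I$ and $n\in A$, then $\varphi(\{n\})\le\varphi(A\setminus n)$, and the right side tends to $0$; so almost all elements of $A$ are in $U$.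
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}, upper bound]
Let $\delta'_j$ be given by Lemma~\ref{lem:blocks} for $\delta=2^{-j}$. For strictly increasing $f\in\omega^\omega$ choose finite sets $a_j\subseteq\omega\setminus f(j)$ with $\delta'_j\le\varphi(a_j)\le2^{-j}$ and let $A_f=\bigcup_ja_j$. If $m$ exceeds all elements of $a_0\cup\dots\cup a_{j-1}$, then $\varphi(A_f\setminus m)\le\sum_{k\ge j}2^{-k}=2^{1-j}$; so $A_f\in\mathcal I$. For $B\in\mathcal I$ let $g_B(j)=\min\{m:\varphi(B\setminus m)<\delta'_j\}$. Suppose $A_f\setminus N\subseteq B$. For almost all $j$ we have $f(j)\ge N$; then $a_j\subseteq B\setminus f(j)$, so $\varphi(B\setminus f(j))\ge\delta'_j$, and $f(j)<g_B(j)$ because $\varphi(B\setminus m)$ is nonincreasing in $m$. Thus $A_f\subseteq^*B$ implies $f\le^*g_B$. Take a $\le^*$-unbounded family $F$ of size $\mathfrak b$ consisting of strictly increasing functions (replace $f$ by $j\mapsto j+\max_{i\le j}f(i)$). Then $\{A_f:f\in F\}$ is unbounded in $\mathcal I$ and has size at most $\mathfrak b$.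
\end{proof}

\section{Ideals of narrow sets in finite columns}\label{sec:ideals}

A \emph{scale} is a nondecreasing sequence $M=\langle M_n:n\in\omega\rangle$ of integers with $M_n\ge2$ and $M_n\to\infty$. For a scale $M$ put
$$a_n=M_n^{\,n+1},\qquad D_M=\{(n,y):n\in\omega,\ y<a_n\},\qquad\pi_M(k)=2^{\sum_{i<k}a_i},$$
$$\mathcal I_M=\{A\subseteq D_M:\ \forall\varepsilon>0\ \forall^\infty n\ \ |A(n)|\le M_n^{\varepsilon n}\}.$$
As before, $D_M$ is identified with $\omega$ column by column. The number $\pi_M(k)$ counts the subsets of the first $k$ columns. Widths are measured on the exponential scale $M_n^{\varepsilon n}$ so that multiplying a width by $M_n$ is harmless: a set whose $n$th column is a union of $M_n$ columns of size $M_n^{\varepsilon n}$ has width $M_n^{\varepsilon n+1}\le M_n^{2\varepsilon n}$ for $n\ge1/\varepsilon$. Using $\varepsilon=1/(j+1)$,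
\begin{equation}\label{eq:arith}
A\in\mathcal I_M\iff\forall j\ \exists N\ \forall n\ge N\ \ |A(n)|^{j+1}\le M_n^{\,n}.
\end{equation}
This definition is arithmetical in $A$ and $M$, so membership in $\mathcal I_M$ is absolute between a model and its forcing extensions.

\begin{lemma}\label{lem:ideal}
For every scale $M$, $\mathcal I_M$ is a tall $F_{\sigma\delta}$ P-ideal that is not countably generated.
\end{lemma}

\begin{proof}
The family $\mathcal I_M$ is closed under subsets and contains the finite sets, whose columns are eventually empty. It is closed under unions because $2M_n^{\varepsilon n/2}\le M_n^{\varepsilon n}$ as soon as $\varepsilon n\ge2$. It is proper because $|D_M(n)|=a_n>M_n^n$. For fixed $j$ and $N$ the innermost condition of \eqref{eq:arith} is closed, so $\mathcal I_M$ is $F_{\sigma\delta}$. Every set that meets each column in at most one point is in $\mathcal I_M$, since $M_n^{\varepsilon n}\ge1$. An infinite $X\subseteq D_M$ meets infinitely many of the finite columns, so it contains an infinite set of this kind; hence $\mathcal I_M$ is tall.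

To bound a countable family, we may replace its members by the unions of initial segments of an enumeration and assume $A_0\subseteq A_1\subseteq\cdots$. Choose $N_0<N_1<\cdots$ with $|A_j(n)|\le M_n^{n/(j+1)}$ for $n\ge N_j$, and let $A(n)=A_j(n)$ for $N_j\le n<N_{j+1}$, $A(n)=\emptyset$ for $n<N_0$. For $n\ge N_i$ we have $|A(n)|\le M_n^{n/(i+1)}$ and $A_i(n)\subseteq A(n)$. So $A\in\mathcal I_M$, and $A_i\subseteq^*A$ by \eqref{eq:columns}.

Finally, let $X\in\mathcal I_M$. For large $n$ we have $|X(n)|\le M_n^n<a_n$, so we can pick $y_n\in a_n\setminus X(n)$. The set of the points $(n,y_n)$ is an infinite member of $\mathcal I_M$ disjoint from $X$. So $X$ does not bound $\mathcal I_M$, and $\mathcal I_M$ is not countably generated.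
\end{proof}

The members of $\mathcal I_M$ become narrow at different speeds, and a bound must accommodate all of them. As in the first step of the proof of Theorem~\ref{thm:C}, fewer than $\mathfrak b$ sets have a common speed. Call $h\in\omega^\omega$ a \emph{rate} if $h(n)/(n+1)\to0$, and say that $A\subseteq D_M$ \emph{has rate} $h$ if $\forall^\infty n\ |A(n)|\le M_n^{h(n)}$.

\begin{lemma}\label{lem:rate}
If $\mathcal A\subseteq\mathcal I_M$ and $|\mathcal A|<\mathfrak b$, there is a rate $h$ such that every $A\in\mathcal A$ has rate $h$.
\end{lemma}

\begin{proof}
Let $f_A(j)$ be the least $N$ with $|A(n)|\le M_n^{n/(j+1)}$ for all $n\ge N$, and let $f$ be strictly increasing with $f_A\le^*f$ for all $A\in\mathcal A$. Put $h(n)=\lceil n/(j+1)\rceil$ for $f(j)\le n<f(j+1)$, and $h(n)=n+1$ for $n<f(0)$. For $n\ge f(j)$ we have $h(n)/(n+1)\le1/(j+1)+1/(n+1)$, so $h$ is a rate. Let $A\in\mathcal A$ and $f_A(j)\le f(j)$ for $j\ge j_0$. Each $n\ge f(j_0)$ lies in $[f(j),f(j+1))$ for some $j\ge j_0$; then $n\ge f_A(j)$ and $|A(n)|\le M_n^{n/(j+1)}\le M_n^{h(n)}$.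
\end{proof}

Upper bounds for $\operatorname{add}^*(\mathcal I_M)$ come from unlocalized families of functions below $\langle a_n\rangle$. It will be necessary to work with a whole sequence of widths rather than a single one, for a reason explained in Section~\ref{sec:good}. A \emph{width system} is a sequence $\bar H=\langle H_i:i\in\omega\rangle$ of functions in $\omega^\omega$. Let $\mathcal S_i(\bar H)$ be the set of slaloms of width $H_i$, and $\mathcal S(\bar H)=\bigcup_i\mathcal S_i(\bar H)$. With a scale $M$ we associate the width system
$$\bar H^M=\langle H^M_i:i\in\omega\rangle,\qquad H^M_i(n)=M_n^{\lfloor n/2\rfloor+i}.$$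
These widths exceed the widths of all members of $\mathcal I_M$, they are closed under multiplication by $M_n$, and they stay below the size of the columns:
\begin{equation}\label{eq:below}
H^M_i(n)<a_n\quad\text{for }n\ge2i,
\end{equation}
because $\lfloor n/2\rfloor+i\le n$ for such $n$.

\begin{lemma}\label{lem:upper}
If $\{d_\xi:\xi<\kappa\}\subseteq\prod_na_n$ and no $S\in\mathcal S(\bar H^M)$ localizes all $d_\xi$, then $\operatorname{add}^*(\mathcal I_M)\le\kappa$.
\end{lemma}

\begin{proof}
The graphs $D_\xi=\{(n,d_\xi(n)):n\in\omega\}$ are in $\mathcal I_M$. Suppose that $B\in\mathcal I_M$ bounds them. Take $n_0\ge2$ with $|B(n)|\le M_n^{n/3}$ for $n\ge n_0$. We have $n/3\le\lfloor n/2\rfloor$ for $n\ge2$ (directly for $n=2$, and $n/3\le(n-1)/2$ for $n\ge3$). So the slalom $S$ with $S(n)=B(n)$ for $n\ge n_0$ and $S(n)=\emptyset$ for $n<n_0$ is in $\mathcal S_0(\bar H^M)$, and it localizes every $d_\xi$ by \eqref{eq:columns}, a contradiction.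
\end{proof}

\begin{remark}\label{rem:infinite}
The columns must be finite. If $D_M$ is replaced by $\omega\times\omega$ and we take all sets with finite columns that satisfy the width condition of $\mathcal I_M$, then the graphs of all functions in $\omega^\omega$ belong to the ideal, and the argument of Example~\ref{ex:addN} with $h(n)=M_n^n$ in Theorem~\ref{thm:bart} gives an unbounded family of size $\operatorname{add}(\mathcal N)$, however fast $M$ grows.
\end{remark}

\section{Adding a bound}\label{sec:forcing}

\subsection{Forcing background}

Stronger conditions are smaller. A subset $Q$ of a poset $P$ is \emph{linked} if any two of its elements have a common lower bound in $P$, and \emph{centered} if any finitely many do. The poset $P$ is \emph{$\sigma$-linked} (\emph{$\sigma$-centered}) if it is a countable union of linked (centered) sets. Such a poset is \emph{ccc}, meaning that its antichains are countable, since an antichain meets each linked set in at most one point.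

In a finite support (FS) iteration $\langle P_\alpha,\dot Q_\alpha:\alpha<\delta\rangle$ we have $P_{\alpha+1}\cong P_\alpha*\dot Q_\alpha$, conditions are nontrivial at only finitely many coordinates, and for $\beta<\alpha$ the poset $P_\beta$ is identified with the set of conditions in $P_\alpha$ whose support is contained in $\beta$. Thus $P_\alpha=\bigcup_{\beta<\alpha}P_\beta$ for limit $\alpha$. If $q\in P_\alpha$, $r\in P_\beta$ and $r\le q{\upharpoonright}\beta$, then $r\cup q{\upharpoonright}[\beta,\alpha)$ is a condition of $P_\alpha$ below $r$ and $q$. We use the following facts.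

\begin{itemize}
\item[(F1)] Ccc posets preserve cardinals and cofinalities, and a FS iteration of posets that are forced to be ccc is ccc.
\item[(F2)] Let $P_\delta$ be such an iteration, $\delta$ a limit ordinal and $\nu<\operatorname{cf}(\delta)$ an infinite cardinal. Every $P_\delta$-name for a function $\nu\to\omega$ is equivalent to a $P_\beta$-name for some $\beta<\delta$. Indeed, for each $\xi<\nu$ a countable maximal antichain decides the value at $\xi$, and the supports of these at most $\nu$ conditions are bounded below $\delta$. In particular, every family of at most $\nu$ reals of $V^{P_\delta}$ lies in some $V^{P_\beta}$, $\beta<\delta$.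
\item[(F3)] If $\lambda=\lambda^{<\lambda}$ is uncountable and the ccc poset $P$ has a dense subset of size at most $\lambda$, then $P$ forces $\lambda^{<\lambda}=\lambda$, and in particular $\mathfrak c\le\lambda$. Indeed, a function $\nu\to\lambda$ with $\nu<\lambda$ is determined by $\nu$ countable antichains of the dense set labeled by elements of $\lambda$, and there are at most $(\lambda^{\aleph_0})^\nu=\lambda$ such systems.
\item[(F4)] Let $\beta<\alpha$, let $G$ be $P_\beta$-generic over $V$, and let $P_\alpha/G=\{q\in P_\alpha:q{\upharpoonright}\beta\in G\}$. If $G'$ is $(P_\alpha/G)$-generic over $V[G]$, then $G'$ is $P_\alpha$-generic over $V$. The point is that a dense $E\subseteq P_\alpha$ in $V$ has dense trace on $P_\alpha/G$. Given $q\in P_\alpha/G$, the set $\{e{\upharpoonright}\beta:e\in E,\ e\le q\}$ is dense below $q{\upharpoonright}\beta$ (for $r\le q{\upharpoonright}\beta$ take $e\in E$ below $r\cup q{\upharpoonright}[\beta,\alpha)$), so it meets $G$.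
\end{itemize}

\emph{Hechler forcing} consists of pairs $(s,f)\in\omega^{<\omega}\times\omega^\omega$ with $s\subseteq f$, ordered by $(s',f')\le(s,f)$ iff $s\subseteq s'$ and $f\le f'$ pointwise. It has size $\mathfrak c$. It is $\sigma$-centered, since finitely many conditions with the same $s$ are extended by $s$ together with the pointwise maximum of their second coordinates. The union of the first coordinates of the generic filter is a real that $\le^*$-dominates all ground model reals.

\subsection{The bounding poset}

Fix a scale $M$, a rate $h$ and a family $\mathcal A\subseteq\mathcal I_M$ of sets of rate $h$. We force a bound $B$ for $\mathcal A$ by deciding finitely many columns of $B$ and promising to cover finitely many members of $\mathcal A$ in all later columns. The number of promises is limited so that keeping them produces columns of size at most $M_i^{h(i)+1}$.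

\begin{definition}\label{def:Q}
The poset $\mathbb Q_M(h,\mathcal A)$ consists of pairs $(s,F)$ such that, for some $k=|s|$,
\begin{itemize}
\item the \emph{stem} $s=\langle s(i):i<k\rangle$ satisfies $s(i)\subseteq a_i$ and $|s(i)|\le M_i^{h(i)+1}$;
\item $F\subseteq\mathcal A$, $|F|\le M_k$, and $|A(i)|\le M_i^{h(i)}$ for all $A\in F$ and $i\ge k$.
\end{itemize}
We put $(s',F')\le(s,F)$ iff $s\subseteq s'$, $F\subseteq F'$, and $A(i)\subseteq s'(i)$ whenever $A\in F$ and $|s|\le i<|s'|$.
\end{definition}

There are countably many stems, so $|\mathbb Q_M(h,\mathcal A)|\le\max(|\mathcal A|,\aleph_0)$. The basic operation is \emph{lengthening}. Given $(s,F)$ and $k'\ge|s|$, extend $s$ to $s'$ of length $k'$ by $s'(i)=\bigcup_{A\in F}A(i)$ for $|s|\le i<k'$. Since $M$ is nondecreasing, $|s'(i)|\le M_{|s|}M_i^{h(i)}\le M_i^{h(i)+1}$ and $|F|\le M_{|s|}\le M_{k'}$. So $(s',F)$ is a condition, and $(s',F)\le(s,F)$.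

\begin{lemma}\label{lem:generic}
$\mathbb Q_M(h,\mathcal A)$ adds a set $B\in\mathcal I_M$ with $A\subseteq^*B$ for all $A\in\mathcal A$.
\end{lemma}

\begin{proof}
Let $G$ be generic. By lengthening, $G$ contains conditions with arbitrarily long stems, and these stems cohere; let $B(n)=s(n)$ for any $(s,F)\in G$ with $|s|>n$. Then $|B(n)|\le M_n^{h(n)+1}$ for all $n$ and $(h(n)+1)/n\to0$, so $B\in\mathcal I_M$. Fix $A\in\mathcal A$. Given $(s,F)$, lengthen it to $(s',F)$ with $|F|+1\le M_{|s'|}$ and $|A(i)|\le M_i^{h(i)}$ for all $i\ge|s'|$; this is possible because $M_n\to\infty$ and $A$ has rate $h$. Then $(s',F\cup\{A\})$ is a condition below $(s,F)$. By density some $(s,F)\in G$ has $A\in F$. For $i\ge|s|$ take $(t,E)\in G$ below $(s,F)$ with $|t|>i$; then $A(i)\subseteq t(i)=B(i)$. By \eqref{eq:columns}, $A\subseteq^*B$.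
\end{proof}

\subsection{One level by hand}\label{sub:level}

The generic set $B$ is itself a new slalom, and it localizes every function whose graph is in $\mathcal A$. We must see why the poset nevertheless adds no useful slalom of much smaller width. Take the scale \eqref{eq:scaleA}, for which
$$\pi(0)=1,\quad M_0=2,\quad a_0=2,\quad\pi(1)=4,\quad M_1=3\cdot4^2=48,\quad a_1=48^2=2304,$$
and look at level $n=1$. There are four stems of length $1$, one for each subset of $a_0=\{0,1\}$. A condition with a stem of length $1$ may carry $48$ promises; call it \emph{light} if it carries at most $3$. Any sixteen light conditions $(s,F_l)$ with the same stem are extended by $(s,\bigcup_lF_l)$, because $16\cdot3=48$.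

Let $\dot S$ be a name for a slalom with $\Vdash|\dot S(1)|\le4$. For each stem $s$ of length $1$ let $Y_s$ be the set of $y\in\omega$ such that some light condition with stem $s$ forces $y\in\dot S(1)$. Then $|Y_s|\le4$: five distinct elements of $Y_s$ would have five light witnesses, and a common extension of these would force $|\dot S(1)|\ge5$. So $Y=\bigcup_sY_s$ is a set in the ground model with at most $4\cdot4=16$ elements, and it contains every value that a light condition can force into $\dot S(1)$. It also contains every value forced by a condition with empty stem, which has at most $M_0=2$ promises and lengthens to a light condition.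

At level $n$ the same count works with at most $\pi(n)$ stems and with ``light'' meaning at most $n+2$ promises, so every fixed condition lengthens to a light one at all large levels. The sets $Y$ obtained at the levels $n$ form a ground model slalom of width $\pi(n)^2$ that localizes every ground model function which some condition forces to be localized by a given slalom $\dot S$ of width $\pi(n)$. The argument uses two things: there are finitely many stems of each length, which fails in the situation of Remark~\ref{rem:infinite}, and the number of conditions that can be merged exceeds the width of $\dot S$. The generic set escapes the count for the second reason, since $B(1)$ may have $48^{h(1)+1}\ge48$ elements.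

\subsection{Linkedness}

The next definition isolates what the count used.

\begin{definition}\label{def:linked}
Let $\rho,\pi\in\omega^\omega$. A poset $P$ is \emph{$(\rho,\pi)$-linked} if there are sets $Q_{n,j}\subseteq P$ $(n\in\omega,\ j<\pi(n))$ such that
\begin{itemize}
\item[(i)] every subset of $Q_{n,j}$ of size at most $\rho(n)$ has a lower bound in $P$;
\item[(ii)] for every $p\in P$, $\forall^\infty n\ \ p\in\bigcup_{j<\pi(n)}Q_{n,j}$.
\end{itemize}
\end{definition}

At step $n$ we may use stems of any length $k(n)$. Longer stems allow more promises to be merged, at the price of more stems. The freedom in the choice of $k(n)$ is needed for Theorem~\ref{thm:B}.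

\begin{lemma}\label{lem:linked}
Let $k,\rho\in\omega^\omega$ satisfy $k(n)\to\infty$, $\rho(n)\ge1$ and $M_{k(n)}/\rho(n)\to\infty$, and let $\pi(n)=\pi_M(k(n))$. Then $\mathbb Q_M(h,\mathcal A)$ is $(\rho,\pi)$-linked. Moreover, $\mathbb Q_M(h,\mathcal A)$ is always ccc.
\end{lemma}

\begin{proof}
There are exactly $\pi(n)$ sequences $s\in\prod_{i<k(n)}\mathcal P(a_i)$. For each of them let $Q_{n,s}$ be the set of conditions $p$ that have an extension of the form $(s,F)$ with $|F|\rho(n)\le M_{k(n)}$. For (i), let $p_l\in Q_{n,s}$ for $l<\rho(n)$, with extensions $(s,F_l)$ as described. Then $|\bigcup_lF_l|\le M_{k(n)}$, and every member of $\bigcup_lF_l$ obeys the rate from column $k(n)$ on, so $(s,\bigcup_lF_l)$ is a condition. It extends each $(s,F_l)$, since the stems are equal, and hence each $p_l$. For (ii), let $p=(t,F)$. For almost all $n$ we have $k(n)\ge|t|$ and $|F|\rho(n)\le M_{k(n)}$; lengthening $p$ to length $k(n)$ shows $p\in\bigcup_sQ_{n,s}$. Finally, $k(n)=n$ and $\rho(n)=2$ satisfy the hypotheses for every scale, and then the sets $Q_{n,s}$ are countably many linked sets covering the poset.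
\end{proof}

\section{Preserving unlocalized families}\label{sec:good}

The statement ``$P$ keeps a given family unlocalized'' is not suited to an induction along an iteration. We use a stronger property, modeled on the slalom $Y$ of Section~\ref{sub:level}: every new slalom is approximated by few old ones. The approximating slalom was wider than the new one by the factor $\pi(n)$, and in an iteration this loss is repeated at each step. This is why we work with a width system, which can absorb the factor by passing from $H_i$ to a later $H_{i'}$.

\begin{definition}\label{def:good}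
Let $\kappa$ be a regular uncountable cardinal and $\bar H$ a width system. A poset $P$ is \emph{$\kappa$-$\bar H$-good} if for every $P$-name $\dot S$ for an element of $\mathcal S(\bar H)$ there is a family $\mathcal C\subseteq\mathcal S(\bar H)$ in the ground model with $|\mathcal C|<\kappa$ such that, for every $x\in\omega^\omega$ in the ground model,
$$x\notin^*S\text{ for all }S\in\mathcal C\quad\Longrightarrow\quad\Vdash_P\ x\notin^*\dot S .$$
We say that such a $\mathcal C$ \emph{approximates} $\dot S$.
\end{definition}

Three observations are used repeatedly. First, a $\kappa$-$\bar H$-good poset is $\kappa'$-$\bar H$-good for every regular $\kappa'\ge\kappa$, and a family containing an approximating family is approximating. Second, it suffices to treat names forced into a fixed $\mathcal S_i(\bar H)$. Given $\dot S$, let $\dot S_i$ name $\dot S$ if $\dot S\in\mathcal S_i(\bar H)$ and the slalom with empty columns otherwise. If $\mathcal C_i$ approximates $\dot S_i$, then $\bigcup_i\mathcal C_i$ has size less than $\kappa$, as $\kappa$ is regular and uncountable, and it approximates $\dot S$, as $\dot S$ is forced to equal some $\dot S_i$.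 Third, $\Vdash x\notin^*\dot S$ fails exactly when some condition $p$ forces $\forall n\ge m\ x(n)\in\dot S(n)$ for some $m$.

Goodness does what it is designed for.

\begin{lemma}\label{lem:preserve}
Let $\langle x_\xi:\xi<\kappa\rangle$ be a sequence in $\omega^\omega$ with $|\{\xi<\kappa:x_\xi\in^*S\}|<\kappa$ for every $S\in\mathcal S(\bar H)$. If $P$ is $\kappa$-$\bar H$-good, then in $V^P$ no $S\in\mathcal S(\bar H)$ localizes all $x_\xi$.
\end{lemma}

\begin{proof}
Let $\mathcal C$ approximate $\dot S$. Since $\kappa$ is regular, the fewer than $\kappa$ sets $\{\xi:x_\xi\in^*S\}$, $S\in\mathcal C$, do not cover $\kappa$. So some $\xi$ has $x_\xi\notin^*S$ for all $S\in\mathcal C$, and then $\Vdash x_\xi\notin^*\dot S$.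
\end{proof}

There are three sources of goodness: small size, $\sigma$-centeredness, and linkedness that fits the width system.

\begin{lemma}\label{lem:good}
The poset $P$ is $\kappa$-$\bar H$-good in each of the following cases.
\begin{itemize}
\item[(a)] $|P|<\kappa$.
\item[(b)] $P$ is $\sigma$-centered.
\item[(c)] $P$ is $(\rho,\pi)$-linked, and for every $i$ there is $i'$ such that $H_i(n)<\rho(n)$ and $\pi(n)H_i(n)\le H_{i'}(n)$ for almost all $n$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\Vdash\dot S\in\mathcal S_i(\bar H)$.

(a) For each $p\in P$ choose $p=p_0\ge p_1\ge\cdots$ and finite sets $S_p(n)$ with $p_{n+1}\Vdash\dot S(n)=S_p(n)$. Then $S_p\in\mathcal S_i(\bar H)$. Let $\mathcal C=\{S_p:p\in P\}$. Suppose $x\notin^*S$ for all $S\in\mathcal C$ and $p\Vdash\forall n\ge m\ x(n)\in\dot S(n)$. Take $n\ge m$ with $x(n)\notin S_p(n)$. Then $p_{n+1}\le p$ forces $x(n)\notin\dot S(n)$, a contradiction.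

For (b) and (c), define for $Q\subseteq P$ the set $T(Q,n)=\{y\in\omega:\exists p\in Q\ \ p\Vdash y\in\dot S(n)\}$. If every subset of $Q$ of size at most $H_i(n)+1$ has a lower bound, then
\begin{equation}\label{eq:trace}
|T(Q,n)|\le H_i(n),
\end{equation}
because a lower bound of witnesses for $H_i(n)+1$ distinct elements would force $|\dot S(n)|>H_i(n)$.

(b) Let $P=\bigcup_{j\in\omega}C_j$ with $C_j$ centered, and $S_j(n)=T(C_j,n)$. By \eqref{eq:trace}, $S_j\in\mathcal S_i(\bar H)$. Let $\mathcal C=\{S_j:j\in\omega\}$. If $p\Vdash\forall n\ge m\ x(n)\in\dot S(n)$ and $p\in C_j$, then $x(n)\in S_j(n)$ for all $n\ge m$, so $x\in^*S_j$.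

(c) Let both inequalities hold for $n\ge n_0$. Put $S(n)=\bigcup_{j<\pi(n)}T(Q_{n,j},n)$ for $n\ge n_0$ and $S(n)=\emptyset$ for $n<n_0$. For $n\ge n_0$ we have $H_i(n)+1\le\rho(n)$, so \eqref{eq:trace} applies to each $Q_{n,j}$ and $|S(n)|\le\pi(n)H_i(n)\le H_{i'}(n)$. Thus $S\in\mathcal S_{i'}(\bar H)$; let $\mathcal C=\{S\}$. If $p\Vdash\forall n\ge m\ x(n)\in\dot S(n)$, then for almost all $n$ we have $n\ge m$, $n\ge n_0$ and $p\in Q_{n,j}$ for some $j<\pi(n)$, which gives $x(n)\in T(Q_{n,j},n)\subseteq S(n)$. So $x\in^*S$.
\end{proof}

In (b) one may use a different slalom for each piece, because a condition stays in the same piece at all levels. In (c) the piece containing $p$ changes with $n$, so the pieces of level $n$ have to be merged into one column, and this costs the factor $\pi(n)$.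

Combining Lemmas~\ref{lem:linked} and~\ref{lem:good}(c) gives a purely numerical criterion for the bounding posets.

\begin{definition}\label{def:sep}
A scale $M$ is \emph{separated from} a width system $\bar H$ if there are $k,\rho\in\omega^\omega$ with $k(n)\to\infty$, $\rho(n)\ge1$, $M_{k(n)}/\rho(n)\to\infty$, such that for every $i$ there is $i'$ with
$$H_i(n)<\rho(n)\quad\text{and}\quad\pi_M(k(n))\,H_i(n)\le H_{i'}(n)\qquad\text{for almost all }n.$$
\end{definition}

\begin{corollary}\label{cor:sep}
If $M$ is separated from $\bar H$, then in every forcing extension every poset $\mathbb Q_M(h,\mathcal A)$ is $\aleph_1$-$\bar H$-good.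
\end{corollary}

\begin{proof}
The witnesses $k,\rho$ still work in the extension, since the conditions on them are arithmetical. Apply Lemmas~\ref{lem:linked} and~\ref{lem:good}(c) there.
\end{proof}

\begin{lemma}\label{lem:iter}
Let $\bar H$ be a width system and $\kappa$ regular uncountable. If $\langle P_\alpha,\dot Q_\alpha:\alpha<\delta\rangle$ is a FS iteration of posets that are forced to be ccc and $\kappa$-$\bar H$-good, then $P_\delta$ is $\kappa$-$\bar H$-good.
\end{lemma}

\begin{proof}
We show by induction on $\alpha\le\delta$ that $P_\alpha$ is good. All $P_\alpha$ are ccc by (F1), so $\kappa$ stays regular and uncountable. The trivial poset $P_0$ is good by Lemma~\ref{lem:good}(a).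

\emph{Successor step.} Let $\dot S$ be a $P_{\alpha+1}$-name for an element of $\mathcal S(\bar H)$. In $V^{P_\alpha}$ it is a $\dot Q_\alpha$-name, so it is approximated there by a nonempty family $\dot{\mathcal C}^*$ of size less than $\kappa$. Conditions that force different values of $|\dot{\mathcal C}^*|$ are incompatible, so by ccc there are countably many possible values, and their supremum $\nu$ is below $\kappa$. Hence there are $P_\alpha$-names $\dot S_\xi$ $(\xi<\nu)$ that are forced to list $\dot{\mathcal C}^*$, possibly with repetitions. Let $\mathcal C_\xi$ approximate $\dot S_\xi$, by goodness of $P_\alpha$, and put $\mathcal C=\bigcup_{\xi<\nu}\mathcal C_\xi$. Then $|\mathcal C|<\kappa$ by regularity. If $x\notin^*S$ for all $S\in\mathcal C$, then $P_\alpha$ forces $x\notin^*\dot S_\xi$ for all $\xi<\nu$, so $P_\alpha$ forces that $\dot Q_\alpha$ forces $x\notin^*\dot S$.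

\emph{Limit step, $\operatorname{cf}(\alpha)>\omega$.} A slalom is coded by a function $\omega\to\omega$, so by (F2) the name $\dot S$ is equivalent to a $P_\beta$-name for some $\beta<\alpha$, and a family approximating it for $P_\beta$ approximates it for $P_\alpha$.

\emph{Limit step, $\operatorname{cf}(\alpha)=\omega$.} Here $\dot S$ need not appear at an earlier stage, but every single condition does. So at countably many earlier stages we guess a possible value of $\dot S$, as in Lemma~\ref{lem:good}(a), and approximate the guesses. Let $\alpha=\sup_m\delta_m$ with $\delta_m<\alpha$ increasing, and let $\Vdash\dot S\in\mathcal S_i(\bar H)$. Fix $m$ and let $G$ be $P_{\delta_m}$-generic. By (F4), $\dot S$ can be evaluated by generic filters of $P_\alpha/G$, and its value lies in $\mathcal S_i(\bar H)$. In $V[G]$ choose a decreasing sequence $\langle q^m_n:n\in\omega\rangle$ in $P_\alpha/G$ and finite sets $S_m(n)$ such that $q^m_{n+1}$ forces $\dot S(n)=S_m(n)$ with respect to $P_\alpha/G$ over $V[G]$. Then $S_m\in\mathcal S_i(\bar H)$. Let $\dot S_m$ be a $P_{\delta_m}$-name for $S_m$, let $\mathcal C_m$ approximate $\dot S_m$ by goodness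 of $P_{\delta_m}$, and let $\mathcal C=\bigcup_m\mathcal C_m$, so that $|\mathcal C|<\kappa$.

Suppose that $x\notin^*S$ for all $S\in\mathcal C$, but $p\in P_\alpha$ forces $\forall n\ge l\ x(n)\in\dot S(n)$. Since supports are finite, $p\in P_{\delta_m}$ for some $m$. Let $G\ni p$ be $P_{\delta_m}$-generic. In $V[G]$ we have $x\notin^*S_m$, so there is $n\ge l$ with $x(n)\notin S_m(n)$. Let $q=q^m_{n+1}$. Both $p$ and $q{\upharpoonright}\delta_m$ are in $G$, so some $r\in G$ extends both. Then $r'=r\cup q{\upharpoonright}[\delta_m,\alpha)$ lies in $P_\alpha/G$ and extends $p$ and $q$. Let $G'\ni r'$ be $(P_\alpha/G)$-generic over $V[G]$; it is $P_\alpha$-generic over $V$ by (F4). From $q\in G'$ we get $\dot S[G'](n)=S_m(n)\not\ni x(n)$, and from $p\in G'$ and $n\ge l$ we get $x(n)\in\dot S[G'](n)$, a contradiction.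
\end{proof}

It remains to produce sequences that satisfy the hypothesis of Lemma~\ref{lem:preserve}. Cohen reals do this for all width systems at once, and their residues modulo $a_n$ do it inside $\prod_na_n$.

\begin{lemma}\label{lem:cohen}
Let $V_1=V[\langle c_\xi:\xi<\theta\rangle]$, where the reals $c_\xi\in\omega^\omega$ are added by the finite support product of $\theta$ copies of Cohen forcing $\omega^{<\omega}$. The following hold in $V_1$.
\begin{itemize}
\item[(1)] For every slalom $S$, $c_\xi\notin^*S$ for all but countably many $\xi$.
\item[(2)] If $M\in V$ is a scale, $d_\xi(n)=c_\xi(n)\bmod a_n$, and $S\in\mathcal S(\bar H^M)$, then $d_\xi\notin^*S$ for all but countably many $\xi$.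
\end{itemize}
\end{lemma}

\begin{proof}
The product is ccc and its conditions have finite support, so as in (F2) the slalom $S$ lies in $W=V[\langle c_\eta:\eta\in A\rangle]$ for a countable $A\subseteq\theta$ in $V$. For $\xi\notin A$ the real $c_\xi$ is generic for $\omega^{<\omega}$ over $W$, by the product lemma. For (1), given $t\in\omega^{<\omega}$ and $m$, extend $t$ to $t'$ with $t'(n)\notin S(n)$ for some $n\ge m$, which is possible as $S(n)$ is finite. So for each $m$ the set of such $t'$ is a dense set in $W$, and $c_\xi(n)\notin S(n)$ for infinitely many $n$. For (2), let $S\in\mathcal S_i(\bar H^M)$. By \eqref{eq:below}, $a_n\setminus S(n)\ne\emptyset$ for $n\ge2i$, so in the density argument we can choose $t'(n)\in a_n\setminus S(n)$ for some $n\ge m$. For such $n$, $d_\xi(n)=c_\xi(n)\notin S(n)$.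
\end{proof}

\section{The iteration}\label{sec:iteration}

The following proposition contains the forcing part of Theorems~\ref{thm:A} and~\ref{thm:B}. It reduces both to the construction of suitably separated scales.

\begin{proposition}\label{prop:main}
Let $\lambda=\lambda^{<\lambda}$ be regular uncountable and $\mu\le\lambda$ regular uncountable. Let $\langle M^x:x\in K\rangle$ be scales with $|K|\le\lambda$, let $\kappa_x$ $(x\in K)$ be regular cardinals with $\mu\le\kappa_x\le\lambda$, and let $\bar H^0$ be a width system such that
\begin{itemize}
\item[(S0)] $H^0_0(n)\ge n+1$ for all $n$;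
\item[(S1)] $M^x$ is separated from $\bar H^0$ for every $x\in K$;
\item[(S2)] $M^y$ is separated from $\bar H^{M^x}$ whenever $x,y\in K$ and $x\ne y$.
\end{itemize}
Then some ccc poset forces $\operatorname{add}(\mathcal N)=\mu$, $\mathfrak b=\mathfrak c=\lambda$ and $\operatorname{add}^*(\mathcal I_{M^x})=\kappa_x$ for all $x\in K$.
\end{proposition}

To raise $\operatorname{add}(\mathcal N)$ to $\mu$ we need one more poset, which adds a slalom of width $n+1$ localizing a given set $F\subseteq\omega^\omega$. Conditions of $\mathbb L(F)$ are pairs $(s,G)$ where $s=\langle s(i):i<k\rangle$ with $s(i)\subseteq\omega$, $|s(i)|\le i+1$, and $G\subseteq F$ with $|G|\le k+1$. We put $(s',G')\le(s,G)$ iff $s\subseteq s'$, $G\subseteq G'$, and $f(i)\in s'(i)$ for $f\in G$, $|s|\le i<|s'|$. A condition $(s,G)$ is lengthened by $s'(i)=\{f(i):f\in G\}$, which has at most $|s|+1\le i+1$ elements, and after lengthening by one step any $f\in F$ can be added to $G$. So, as in Lemma~\ref{lem:generic}, the union of the stems of the generic filter is a slalom of width $n+1$ localizing every $f\in F$. The poset is $\sigma$-linked: for each of the countably many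 stems $s$, the conditions having an extension $(s,G)$ with $2|G|\le|s|+1$ form a linked set, because $(s,G\cup G')$ extends $(s,G)$ and $(s,G')$, and every condition can be lengthened to one of this form. Also $|\mathbb L(F)|\le\max(|F|,\aleph_0)$.

\begin{proof}[Proof of Proposition~\ref{prop:main}]
Write $\mathcal I_x$, $\mathbb Q_x$, $\bar H^x$, $a^x_n$ for the objects associated with $M^x$. Let $V_1=V[\langle c_\xi:\xi<\lambda\rangle]$ be as in Lemma~\ref{lem:cohen}. The Cohen product is ccc of size $\lambda$, so $\lambda^{<\lambda}=\lambda$ holds in $V_1$ by (F3). Over $V_1$ we build a FS iteration $\langle P_\alpha,\dot Q_\alpha:\alpha<\lambda\rangle$ of ccc posets; the poset of the proposition is the Cohen product followed by $P_\lambda$.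

\emph{Tasks.} In a ccc extension of $V_1$, a \emph{task} is one of the following, with its associated poset:
\begin{itemize}
\item[(i)] the symbol $*$, with Hechler forcing;
\item[(ii)] a triple $(x,h,\mathcal A)$ where $x\in K$, $h$ is a rate and $\mathcal A\subseteq\mathcal I_x$ is a family of fewer than $\kappa_x$ sets of rate $h$, with the poset $\mathbb Q_x(h,\mathcal A)$;
\item[(iii)] a set $F\subseteq\omega^\omega$ with $|F|<\mu$, with the poset $\mathbb L(F)$.
\end{itemize}
A task remains a task in further ccc extensions, since the conditions on $h$ and on the members of $\mathcal A$ are arithmetical and cardinals are preserved. All associated posets are ccc, by Lemma~\ref{lem:linked} in case (ii), and have size at most $\mathfrak c$.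

\emph{Bookkeeping.} Fix a surjection $b:\lambda\to\lambda\times\lambda$ such that the first coordinate of $b(\alpha)$ is at most $\alpha$. To obtain it, take $g:\lambda\to\lambda\times\lambda$ with all fibers of size $\lambda$, hence unbounded, and let $b(\alpha)=g(\alpha)$ if the first coordinate of $g(\alpha)$ is at most $\alpha$, and $b(\alpha)=(0,0)$ otherwise. We construct the iteration so that each $P_\alpha$ has a dense subset $E_\alpha$ of size at most $\lambda$. Suppose $P_\alpha$ is constructed, $\alpha<\lambda$. By (F3), $V_1^{P_\alpha}$ satisfies $\lambda^{<\lambda}=\lambda$ and $\mathfrak c\le\lambda$, so it has at most $|K|\cdot\lambda\cdot\lambda^{<\lambda}\le\lambda$ tasks. Fix $P_\alpha$-names $\dot\tau_{\alpha,\xi}$ $(\xi<\lambda)$ that are forced to list them. With $b(\alpha)=(\beta,\xi)$, let $\dot Q_\alpha$ name the poset associated with $\dot\tau_{\beta,\xi}$, computed in $V_1^{P_\alpha}$. It is forced to have size at most $\lambda$, so it is listed by names $\dot q_\zeta$ $(\zeta<\lambda)$. Let $E_{\alpha+1}$ consist of the pairs $(p,\dot q_\zeta)$ with $p\in E_\alpha$. This set is dense: given $(p,\dot q)$, take $p'\le p$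 in $E_\alpha$ that forces $\dot q=\dot q_\zeta$ for some $\zeta$; then $(p',\dot q_\zeta)\le(p,\dot q)$. At limits $\alpha\le\lambda$ let $E_\alpha=\bigcup_{\beta<\alpha}E_\beta$.

Let $G$ be $P_\lambda$-generic over $V_1$, $G_\alpha=G\cap P_\alpha$ and $V_2=V_1[G]$. The construction has two consequences. Every task of $V_1[G_\beta]$, $\beta<\lambda$, equals $\dot\tau_{\beta,\xi}[G_\beta]$ for some $\xi$, so its poset is the iterand at a stage $\alpha\ge\beta$ with $b(\alpha)=(\beta,\xi)$. And since $\lambda$ is regular, (F2) shows that every family of fewer than $\lambda$ reals of $V_2$ lies in some $V_1[G_\beta]$, $\beta<\lambda$.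

\emph{$\mathfrak b=\mathfrak c=\lambda$.} By (F3) applied to $E_\lambda$, $\mathfrak c\le\lambda$ in $V_2$. A family of fewer than $\lambda$ functions lies in some $V_1[G_\beta]$, the task $*$ is treated at a stage $\alpha\ge\beta$, and the Hechler real added there dominates the family. So $\lambda\le\mathfrak b\le\mathfrak c\le\lambda$.

\emph{$\operatorname{add}(\mathcal N)\ge\mu$.} A set $F\subseteq\omega^\omega$ of $V_2$ with $|F|<\mu\le\lambda$ is a task of some $V_1[G_\beta]$, so $\mathbb L(F)$ is used and $F$ is localized in $V_2$ by a slalom of width $n+1$. Apply Theorem~\ref{thm:bart}.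

\emph{$\operatorname{add}^*(\mathcal I_x)\ge\kappa_x$.} Let $\mathcal A\subseteq\mathcal I_x$ in $V_2$ with $|\mathcal A|<\kappa_x$. As $\kappa_x\le\lambda=\mathfrak b$, Lemma~\ref{lem:rate} gives a common rate $h$ in $V_2$. The triple $(x,h,\mathcal A)$ lies in some $V_1[G_\beta]$ and is a task there, so $\mathbb Q_x(h,\mathcal A)$ is used, and by Lemma~\ref{lem:generic} it adds a bound, which remains a bound in $V_2$.

\emph{$\operatorname{add}(\mathcal N)\le\mu$.} Every iterand is forced to be $\mu$-$\bar H^0$-good: Hechler forcing by Lemma~\ref{lem:good}(b); $\mathbb L(F)$ by Lemma~\ref{lem:good}(a), as its size is less than $\mu$; and $\mathbb Q_x(h,\mathcal A)$ by (S1) and Corollary~\ref{cor:sep}. By Lemma~\ref{lem:iter}, $P_\lambda$ is $\mu$-$\bar H^0$-good in $V_1$. By Lemma~\ref{lem:cohen}(1), each slalom of $V_1$ localizes countably many, hence fewer than $\mu$, of the reals $c_\xi$, $\xi<\mu$. By Lemma~\ref{lem:preserve}, in $V_2$ no member of $\mathcal S(\bar H^0)$ localizes all of them, and by (S0) no slalom of width $n+1$ does. Apply Theorem~\ref{thm:bart}.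

\emph{$\operatorname{add}^*(\mathcal I_x)\le\kappa_x$.} Fix $x\in K$. Every iterand is forced to be $\kappa_x$-$\bar H^x$-good: Hechler forcing by Lemma~\ref{lem:good}(b); $\mathbb L(F)$ by Lemma~\ref{lem:good}(a), as its size is less than $\mu\le\kappa_x$; $\mathbb Q_x(h,\mathcal A)$ by Lemma~\ref{lem:good}(a), as its size is less than $\kappa_x$; and $\mathbb Q_y(h,\mathcal A)$ with $y\ne x$ by (S2) and Corollary~\ref{cor:sep}. The last case cannot be handled by size, because $\kappa_y$ may exceed $\kappa_x$. By Lemma~\ref{lem:iter}, $P_\lambda$ is $\kappa_x$-$\bar H^x$-good in $V_1$. Let $d^x_\xi(n)=c_\xi(n)\bmod a^x_n$ for $\xi<\kappa_x$. Since $M^x\in V$, Lemmas~\ref{lem:cohen}(2) and~\ref{lem:preserve} show that in $V_2$ no member of $\mathcal S(\bar H^x)$ localizes all $d^x_\xi$. Apply Lemma~\ref{lem:upper}.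
\end{proof}

\section{Choosing the scales}\label{sec:scales}

Separation asks that the widths $H_i(n)$ fit into a gap of the scale $M$: for a suitable length $k=k(n)$ they must be small compared with the number $M_k$ of promises, and the system must absorb the number $\pi_M(k)$ of stems.

\subsection{One scale}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\pi$, $M$, $a$ be given by \eqref{eq:scaleA}. All $a_i$ are at least $2$, so $\pi$ is strictly increasing with $\pi(n)\ge4^n\ge n+1$. Hence $M$ is strictly increasing with $M_0=2$; it is a recursive scale with $\pi_M=\pi$, and $\mathcal I=\mathcal I_M$. Lemma~\ref{lem:ideal} and \eqref{eq:arith} give the first sentence of the theorem.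

Let $H^0_i(n)=\pi(n)^{i+1}$. Then $H^0_0(n)=\pi(n)\ge n+1$, which is (S0). For (S1) take $k(n)=n$ and $\rho(n)=\pi(n)^{n+1}$. Then $M_n/\rho(n)=n+2\to\infty$; for $n>i$ we have $\pi(n)\ge4$ and so $H^0_i(n)=\pi(n)^{i+1}<\rho(n)$; and $\pi(n)H^0_i(n)=H^0_{i+1}(n)$. With a single scale, (S2) is vacuous. Under GCH, $\aleph_3^{<\aleph_3}=(2^{\aleph_2})^{\aleph_2}=\aleph_3$, so Proposition~\ref{prop:main} applies with $\lambda=\aleph_3$, $\mu=\aleph_1$ and $\kappa=\aleph_2$. For the last sentence, if ZFC is consistent, then so is $\mathrm{ZFC}+\mathrm{GCH}$, and in the extension $\mathcal I$ is an analytic, not countably generated P-ideal, by Lemma~\ref{lem:ideal} applied there, whose additivity is neither $\operatorname{add}(\mathcal N)$ nor $\mathfrak b$.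
\end{proof}

\begin{remark}\label{rem:chain}
For this scale and $n\ge\max(2,2i)$ the quantities of level $n$ are ordered as follows:
$$\pi(n)\le H^0_i(n)<\rho(n)<M_n\le H^M_i(n)<a_n<\pi(n+1).$$
The system $\bar H^0$ sits in the gap between $\pi(n)$ and $M_n$, and the system $\bar H^M$ sits between $M_n$ and $a_n$, where there is no gap. In fact no scale $M$ is separated from $\bar H^M$. For witnesses $k,\rho$ we would have $M_n\le H^M_0(n)<\rho(n)<M_{k(n)}$ for large $n$, hence $k(n)>n$ and $\pi_M(k(n))\ge2^{a_n}>a_n>H^M_{i'}(n)$ for every $i'$ and large $n$, by \eqref{eq:below}. This is why the family $\langle d_\xi\rangle$ is protected from the posets $\mathbb Q_M(h,\mathcal A)$ only by their size.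
\end{remark}

\subsection{Continuum many scales}

For (S2), the interval from $M^x_n$ to $a^x_n$ must lie in a gap of $M^y$ for large $n$, and this for all pairs $x\ne y$ simultaneously. We attach a number $L_\sigma$ to each node $\sigma$ of the binary tree, going through the nodes in order type $\omega$ and making each number huge compared with all earlier ones, and we read off a scale along each branch. Two distinct branches use different nodes from some level on, so their scales interleave.

Order $2^{<\omega}$ by $\sigma\prec\tau$ iff $|\sigma|<|\tau|$, or $|\sigma|=|\tau|$ and $\sigma$ precedes $\tau$ lexicographically. This is a linear order of type $\omega$. Define recursively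
$$L_\sigma=(|\sigma|+2)\cdot2^{(|\sigma|+1)\Sigma_\sigma},\qquad\text{where }\ \Sigma_\sigma=\sum_{\tau\prec\sigma}L_\tau^{|\tau|+1},$$
and for $x\in2^\omega$ put
$$M^x_n=L_{x\upharpoonright n},\qquad a^x_n=(M^x_n)^{n+1},\qquad\mathcal I_x=\mathcal I_{M^x}.$$
We have $L_\emptyset=2$, and $\tau\prec\sigma$ implies $L_\sigma\ge2^{L_\tau}>L_\tau$. So each $M^x$ is a strictly increasing scale, and $M^x_n$ is computed from $x{\upharpoonright}n$. The term of $\Sigma_\sigma$ that belongs to $\tau=x{\upharpoonright}i$ is $a^x_i$. Let
$$E_n=2^{\sum_{|\tau|<n}L_\tau^{|\tau|+1}},\qquad H^0_i(n)=E_n^{\,i+1},\qquad\bar H^0=\langle H^0_i:i\in\omega\rangle .$$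

\begin{lemma}\label{lem:tree}
The scales $M^x$ $(x\in2^\omega)$ and the width system $\bar H^0$ satisfy \textup{(S0)}, \textup{(S1)} and \textup{(S2)}.
\end{lemma}

\begin{proof}
(S0) There are at least $n$ nodes of length less than $n$, and each contributes at least $1$ to the exponent of $E_n$. So $H^0_0(n)=E_n\ge2^n\ge n+1$.

(S1) Fix $x$ and take $k(n)=n$, $\rho(n)=E_n^{\,n+1}$. All $\tau$ with $|\tau|<n$ precede $x{\upharpoonright}n$, so $2^{\Sigma_{x\upharpoonright n}}\ge E_n$ and $M^x_n\ge(n+2)E_n^{\,n+1}=(n+2)\rho(n)$. For $n>i$ we have $E_n\ge2$ and $H^0_i(n)<\rho(n)$. The numbers $a^x_i$, $i<n$, are among the terms in the exponent of $E_n$, so $\pi_{M^x}(n)\le E_n$ and $\pi_{M^x}(n)H^0_i(n)\le H^0_{i+1}(n)$.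

(S2) Fix $x\ne y$ and $n_0$ with $x{\upharpoonright}n_0\ne y{\upharpoonright}n_0$. Take $\rho(n)=a^x_n$, so that $H^{M^x}_i(n)<\rho(n)$ for $n\ge2i$ by \eqref{eq:below}. For $n<n_0$ let $k(n)=n$. For $n\ge n_0$ let $k(n)$ be the least $k$ with $x{\upharpoonright}n\prec y{\upharpoonright}k$; thus $k(n)=n$ if $x$ precedes $y$ lexicographically, and $k(n)=n+1$ otherwise. Let $n\ge n_0$ and $k=k(n)$. Since $x{\upharpoonright}n\prec y{\upharpoonright}k$, we have $\Sigma_{y\upharpoonright k}\ge a^x_n$, so
$$M^y_k\ge(k+2)\,2^{a^x_n}\ge(n+2)\,\rho(n).$$
For $i<k$ the node $y{\upharpoonright}i$ is different from $x{\upharpoonright}n$ and does not follow it, by minimality of $k$, so $y{\upharpoonright}i\prec x{\upharpoonright}n$. Hence $\sum_{i<k}a^y_i\le\Sigma_{x\upharpoonright n}$ and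
$$\pi_{M^y}(k)\le2^{\Sigma_{x\upharpoonright n}}\le M^x_n,$$
which gives $\pi_{M^y}(k)\,H^{M^x}_i(n)\le H^{M^x}_{i+1}(n)$. So $k$ and $\rho$ witness that $M^y$ is separated from $\bar H^{M^x}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
By Lemma~\ref{lem:ideal} each $\mathcal I_x$ is an $F_{\sigma\delta}$ P-ideal that is not countably generated, and \eqref{eq:arith} with $M=M^x$ defines it uniformly from $x$. Given $\lambda,\mu,K$ and $\langle\kappa_x\rangle$, we have $|K|\le2^{\aleph_0}\le\lambda^{<\lambda}=\lambda$. By Lemma~\ref{lem:tree}, Proposition~\ref{prop:main} applies.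
\end{proof}

\section{How many additivities?}\label{sec:cor}

\begin{corollary}\label{cor:1}
Assume that ZFC is consistent. For any two distinct recursive $x,y\in2^\omega$, neither $\operatorname{add}^*(\mathcal I_x)\le\operatorname{add}^*(\mathcal I_y)$ nor the reverse inequality is provable in ZFC, and both cardinals can be strictly between $\operatorname{add}(\mathcal N)$ and $\mathfrak b$. In particular, there are infinitely many Borel P-ideals with recursive definitions whose additivities are pairwise distinct as cardinal invariants.
\end{corollary}

\begin{proof}
Apply Theorem~\ref{thm:B} over a model of GCH with $K=\{x,y\}$, $\mu=\aleph_1$, $\lambda=\aleph_4$ and $\{\kappa_x,\kappa_y\}=\{\aleph_2,\aleph_3\}$, in either order. For recursive $x$ the scale $M^x$ is recursive, and there are infinitely many recursive $x$.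
\end{proof}

\begin{corollary}\label{cor:2}
It is consistent relative to ZFC that $\aleph_1$ many analytic P-ideals have pairwise distinct additivities.
\end{corollary}

\begin{proof}
Start with GCH and distinct reals $x_\xi$ $(\xi<\omega_1)$. Apply Theorem~\ref{thm:B} with $K=\{x_\xi:\xi<\omega_1\}$, $\mu=\aleph_1$, $\kappa_{x_\xi}=\aleph_{\xi+2}$ and $\lambda=\aleph_{\omega_1+1}$. These are successor cardinals, hence regular, and $\lambda^{<\lambda}=(2^{\aleph_{\omega_1}})^{\aleph_{\omega_1}}=\lambda$ by GCH.
\end{proof}

There are only $\mathfrak c$ analytic ideals, so $\mathfrak c$ is the largest number of values one can ask for. All values lie below $\mathfrak b\le\mathfrak c$, and this forces $\mathfrak c$ to be very large.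

\begin{corollary}\label{cor:3}
The existence of $\mathfrak c$ many pairwise distinct additivities of analytic, not countably generated P-ideals is equiconsistent with the existence of an inaccessible cardinal.
\end{corollary}

\begin{proof}
Let $\lambda$ be inaccessible; passing to $L$ we may assume GCH. Add $\lambda$ Cohen reals. In the extension $\mathfrak c=\lambda$, $\lambda^{<\lambda}=\lambda$ by (F3), and $\lambda$ is still an uncountable regular limit cardinal. The uncountable successor cardinals below $\lambda$ are unbounded in the regular cardinal $\lambda$, so there are $\lambda$ of them. Take $K\subseteq2^\omega$ of size $\lambda$, assign to the $x\in K$ distinct uncountable successor cardinals $\kappa_x<\lambda$, and apply Theorem~\ref{thm:B} with $\mu=\aleph_1$. In the final model $\mathfrak c=\lambda$ and the ideals $\mathcal I_x$, $x\in K$, have $\lambda$ pairwise distinct additivities.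

Conversely, suppose there are $\mathfrak c$ many distinct additivities. By Theorem~\ref{thm:C} there are $\mathfrak c$ many infinite cardinals that are at most $\mathfrak b$. Write $\mathfrak b=\aleph_\gamma$. There are $|\gamma+1|$ such cardinals, so $\gamma$ is infinite and $|\gamma|\ge\mathfrak c\ge\aleph_\gamma\ge|\gamma|$. Thus $\mathfrak b=\mathfrak c$ and $|\gamma|=\aleph_\gamma$, and since $\gamma\le\aleph_\gamma$ as ordinals, $\gamma=\aleph_\gamma$. In particular $\gamma$ is a limit ordinal, so $\mathfrak b$ is an uncountable regular limit cardinal. It remains so in $L$, where GCH makes it inaccessible.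
\end{proof}

\begin{thebibliography}{9}

\bibitem{BJ}
Bartoszy\'nski and Judah, \emph{Set Theory}.

\bibitem{CFI}
\emph{Combinatorics of filters and ideals},
\texttt{https://www.matmor.unam.mx/\textasciitilde{}michael/reprints\_files/filters.pdf}.

\bibitem{Sol}
Solecki, \emph{Analytic ideals and their applications}, Annals of Pure and Applied Logic, 1999.

\end{thebibliography}
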